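\title{The maximum of $\operatorname{per}(I-A)$ over doubly stochastic matrices of odd order}

\begin{abstract}
We prove the conjecture of Kim and Roush that the maximum of $\operatorname{per}(I-A)$ over doubly stochastic matrices $A$ of order $2k+1$ is $3\cdot 2^{k-2}$, and we show that the maximizer is unique up to a simultaneous permutation of rows and columns. The proof writes $\operatorname{per}(I-A)$ as an expectation over a random map whose values are drawn from the rows of $A$, and bounds one auxiliary expectation from both sides. The same argument treats the even-order problem with its equality cases and gives a bound for doubly substochastic matrices.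
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A real $n\times n$ matrix with nonnegative entries is \emph{row-stochastic} if all its row sums equal $1$, and \emph{doubly stochastic} if all its row sums and all its column sums equal $1$. The set of doubly stochastic matrices of order $n$ is denoted by $\Omega_n$; it is compact and convex. The \emph{permanent} of an $n\times n$ matrix $X=(x_{ij})$ is
\[
\operatorname{per}(X)=\sum_{\sigma\in S_n}\prod_{i=1}^n x_{i\sigma(i)}.
\]
We use three properties that follow from this formula: the permanent is linear in each row; it is unchanged by transposition and by permutations of rows or of columns; and it is multiplicative over direct sums, $\operatorname{per}(X\oplus Y)=\operatorname{per}(X)\operatorname{per}(Y)$, where $X\oplus Y$ is the block-diagonal matrix $\operatorname{diag}(X,Y)$.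

For $A\in\Omega_n$ the determinant of $I-A$ is zero, because $I-A$ annihilates the all-ones vector. The permanent of $I-A$ need not vanish, and we ask how large it can be. Permutation matrices indicate what to expect. If $A$ is the matrix of a permutation $\sigma$, then after relabeling $I-A$ is a direct sum of blocks, one for each cycle of $\sigma$. A fixed point gives the block $(0)$. In the block of a cycle of length $\ell\ge2$ only the diagonal and the cycle itself contribute to the permanent, which is therefore $1+(-1)^\ell$. So an even cycle contributes a factor $2$ and an odd cycle a factor $0$. In even order $2m$ the best permutation consists of $m$ transpositions: with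
\[
S=\begin{pmatrix}0&1\\1&0\end{pmatrix},
\]
the direct sum of $m$ copies of $S$ gives $2^m$, and this turns out to be the maximum (Proposition~\ref{prop:even}). In odd order every permutation has an odd cycle, so $\operatorname{per}(I-A)$ vanishes at \emph{every} permutation matrix, and a maximizer has to be looked for elsewhere. A natural guess is to use as many blocks $S$ as possible and to confine the parity obstruction to one small block of odd order. The block of order $1$ is $(1)$ and gives $0$. In order $3$, the average of the two $3$-cycles,
\[
B=\frac12\begin{pmatrix}0&1&1\\1&0&1\\1&1&0\end{pmatrix},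
\]
gives $\operatorname{per}(I-B)=1+3\cdot\frac14-2\cdot\frac18=\frac32$, the terms coming from the identity, the three transpositions and the two $3$-cycles. For $k\ge1$ let
\[
A_k=B\oplus\underbrace{S\oplus\dots\oplus S}_{k-1\ \text{copies}}\in\Omega_{2k+1},
\qquad\text{so that}\qquad
\operatorname{per}(I-A_k)=\tfrac32\cdot2^{k-1}=3\cdot2^{k-2}.
\]
The conjecture of Kim and Roush (1981), as stated in \cite{source}, is that this guess is right: the maximum of $\operatorname{per}(I-A)$ over $A\in\Omega_{2k+1}$ is $3\cdot2^{k-2}$, and it is attained at $A_k$. We prove it.

\begin{theorem}\label{thm:max}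
Let $k\ge1$ and $A\in\Omega_{2k+1}$. Then $\operatorname{per}(I-A)\le 3\cdot2^{k-2}$, with equality for $A=A_k$.
\end{theorem}

\begin{theorem}\label{thm:unique}
Let $k\ge1$. If $A\in\Omega_{2k+1}$ and $\operatorname{per}(I-A)=3\cdot2^{k-2}$, then $A=PA_kP^{\top}$ for some permutation matrix $P$.
\end{theorem}

In even order the column sums play no role.

\begin{proposition}\label{prop:even}
If $A$ is row-stochastic of order $2m$, then $\operatorname{per}(I-A)\le2^m$, with equality if and only if $A$ is the permutation matrix of a fixed-point-free involution.
\end{proposition}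

In odd order the column sums are essential, and the last result measures how the bound depends on them.

\begin{theorem}\label{thm:sub}
Let $k\ge1$ and $0\le\delta\le1$. Let $A$ be a nonnegative matrix of order $2k+1$ with all row sums at most $1$ and all column sums in $[1-\delta,1]$. Then
\[
\operatorname{per}(I-A)\le(3+\delta)\,2^{k-2}.
\]
The same holds with rows and columns exchanged. The bound is sharp for $\delta=0$ and for $\delta=1$.
\end{theorem}

For $0<\delta<1$ we do not claim that the constant $3+\delta$ is optimal.

Section~\ref{sec:random} expresses $\operatorname{per}(I-A)$ through a random map and proves Proposition~\ref{prop:even}. Section~\ref{sec:three} proves the bound in order $3$, where the main idea is already visible. Theorems~\ref{thm:max} and~\ref{thm:sub} are proved together in Section~\ref{sec:upper}, and Theorem~\ref{thm:unique} in Section~\ref{sec:unique}.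

\section{The permanent of $I-A$ as an expectation}\label{sec:random}

The expansion of $\operatorname{per}(I-A)$ over permutations has terms of both signs, which makes it hard to estimate. The remedy is to expand each row of $I-A$ as a convex combination of vectors $e_i-e_j$; the cancellation then takes place inside matrices simple enough to be evaluated exactly.

Let $V=\{1,\dots,n\}$ and let $A=(a_{ij})$ be a nonnegative $n\times n$ matrix with row sums $\rho_i\le1$. To turn every row into a probability vector we adjoin a symbol $\partial$ and put $a_{i\partial}=1-\rho_i$. The symbol is needed only for Theorem~\ref{thm:sub}: for row-stochastic $A$ all $a_{i\partial}$ vanish and $\partial$ may be ignored. A \emph{map} always means a function $f\colon V\to V\cup\{\partial\}$, and the elements of $V$ are called vertices. Let $F$ be the random map whose values $F(1),\dots,F(n)$ are independent with $\Pr(F(i)=j)=a_{ij}$. Thus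
\[
\Pr(F=f)=a(f):=\prod_{i\in V}a_{if(i)},\qquad \sum_f a(f)=1,
\]
and the probability that $F$ takes prescribed values $j_i$ at the vertices $i$ of a subset $U\subseteq V$ is $\prod_{i\in U}a_{ij_i}$. For a set $\mathcal X$ of maps we write $\Pr(\mathcal X)=\Pr(F\in\mathcal X)$. A map $f$ is \emph{supported} if $a(f)>0$, that is, if it selects a positive entry in each row. This condition is imposed on each row separately, so any choice of positive entries in some of the rows extends to a supported map.

A \emph{cycle} of $f$ of length $\ell\ge1$ is a set $\{v,f(v),\dots,f^{\ell-1}(v)\}$ of $\ell$ distinct vertices with $f^\ell(v)=v$; a fixed point is a cycle of length $1$. Distinct cycles are disjoint. Let $c(f)$ be the number of cycles of $f$, and put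
\[
\varphi(f)=\begin{cases}2^{c(f)}&\text{if all cycles of $f$ have even length,}\\ 0&\text{otherwise.}\end{cases}
\]

\begin{lemma}\label{lem:expect}
If $A$ is nonnegative with row sums at most $1$, then $\operatorname{per}(I-A)=\mathbb E\,\varphi(F)=\sum_f a(f)\varphi(f)$.
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_n$ be the standard row vectors and $e_\partial=0$. Since $\sum_{j\in V\cup\{\partial\}}a_{ij}=1$, row $i$ of $I-A$ is
\[
e_i-\sum_{j\in V}a_{ij}e_j=\sum_{j\in V\cup\{\partial\}}a_{ij}(e_i-e_j).
\]
Linearity in each row gives $\operatorname{per}(I-A)=\sum_f a(f)\operatorname{per}(D_f)$, where $D_f$ has rows $e_i-e_{f(i)}$. Expand $\operatorname{per}(D_f)$ in the same way, choosing $-e_{f(i)}$ for $i$ in a subset $U\subseteq V$ and $e_i$ for $i\notin U$. The term of $U$ is $(-1)^{|U|}$ times the permanent of the matrix with rows $e_{g(1)},\dots,e_{g(n)}$, where $g=f$ on $U$ and $g$ is the identity off $U$. That permanent is $1$ if $g$ is a bijection of $V$ onto $V$ and $0$ otherwise (a value $g(i)=\partial$ produces a zero row). As $g$ fixes $V\setminus U$ pointwise, it is a bijection of $V$ exactly when $f$ restricts to a permutation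 of $U$, that is, when $U$ is a union of cycles of $f$. Summing over all sets of cycles,
\[
\operatorname{per}(D_f)=\prod_{Z\text{ cycle of }f}\bigl(1+(-1)^{|Z|}\bigr)=\varphi(f).\qedhere
\]
\end{proof}

In particular $\operatorname{per}(I-A)\ge0$. Also, even cycles are disjoint and have at least two vertices each, so $\varphi(f)\le2^{\lfloor n/2\rfloor}$ for every map. In even order this already gives the maximum.

\begin{proof}[Proof of Proposition~\ref{prop:even}]
By Lemma~\ref{lem:expect}, $\operatorname{per}(I-A)=\mathbb E\,\varphi(F)\le2^m$, with equality if and only if every supported map has $m$ even cycles. On $2m$ vertices this means that every supported map is a fixed-point-free involution. If $A$ is the matrix of such an involution, it is the only supported map and equality holds. Conversely, assume equality and suppose that some row $i$ has two positive entries $a_{ij},a_{ij'}$ with $j\ne j'$. Take a supported map $f$ with $f(i)=j$. It is a fixed-point-free involution, so $j\neq i$ and $f(j)=i$. Changing the value at $i$ to $j'$ gives a supported map $f'$ with $f'(f'(j))=f'(i)=j'\ne j$, so $f'$ is not an involution, a contradiction.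 Hence each row of $A$ has a single positive entry, equal to $1$, and $A$ is the matrix of the only supported map, a fixed-point-free involution.
\end{proof}

In order $2k+1$ the same reasoning gives only $\operatorname{per}(I-A)\le2^k$, and for row-stochastic matrices nothing better is true: the $0$--$1$ matrix of a map with $k$ cycles of length $2$ whose last vertex is sent into one of them has $\operatorname{per}(I-A)=2^k$. To gain the factor $\frac34$ we must show that, when the column sums are $1$, the random map $F$ cannot have this shape too often. The difficulty is that the distribution of $F$ is built from the rows, and the column condition has no direct meaning for a single map.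

\section{Order three}\label{sec:three}

Let $A\in\Omega_3$. Every map $V\to V$ has a cycle, so $\varphi$ takes only the values $0$ and $2$, and $\varphi(f)=2$ exactly for $f$ in the set $\mathcal G$ of maps that have a $2$-cycle and do not fix the third vertex. Thus $\operatorname{per}(I-A)=2\Pr(\mathcal G)$, and Theorem~\ref{thm:max} for $k=1$ says that $\Pr(\mathcal G)\le\frac34$.

\begin{example}\label{ex:family}
Let $A\in\Omega_3$ have zero diagonal and put $t=a_{12}$. Row $1$ gives $a_{13}=1-t$, columns $2$ and $3$ give $a_{32}=1-t$ and $a_{23}=t$, and rows $2$ and $3$ give $a_{21}=1-t$ and $a_{31}=t$. So $A$ is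
\[
B_t=\begin{pmatrix}0&t&1-t\\1-t&0&t\\t&1-t&0\end{pmatrix},\qquad 0\le t\le1 .
\]
Supported maps have no fixed point, and such a map on three vertices is either in $\mathcal G$ or one of the two $3$-cycles, whose probabilities are $t^3$ and $(1-t)^3$. Hence $\Pr(\mathcal G)=1-t^3-(1-t)^3=3t(1-t)$ and
\[
\operatorname{per}(I-B_t)=6t(1-t)\le\tfrac32,
\]
with equality if and only if $t=\frac12$, where $B_{1/2}=B$.
\end{example}

For general $A\in\Omega_3$ we have to show that the maps outside $\mathcal G$, such as the $3$-cycles, have total probability at least $\frac14$. We look for a statistic of $F$ that is larger on $3$-cycles than on $\mathcal G$ and whose expectation is a polynomial of low degree in the entries of $A$, so that it can be compared with $\Pr(\mathcal G)$ using the column sums. Let $\mu(f)$ be the number of ordered triples $(x,y,z)$ of distinct vertices with $f(x)=y$ and $f(y)=z$, and let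
\[
Q=\mathbb E\,\mu(F)=\sum_{(x,y,z)}a_{xy}a_{yz}.
\]

\emph{Upper bound for $Q$.} A triple counted by $\mu(f)$ is determined by $x$, so $\mu\le3$. If $f\in\mathcal G$, then a start on the $2$-cycle returns after two steps, while the start at the third vertex gives three distinct vertices; so $\mu=1$ on $\mathcal G$. Therefore $Q\le\Pr(\mathcal G)+3\bigl(1-\Pr(\mathcal G)\bigr)=3-2\Pr(\mathcal G)$.

\emph{Lower bound for $Q$.} We claim that $Q\ge2\Pr(\mathcal G)$; the two bounds together give $4\Pr(\mathcal G)\le3$. The probability that $F$ has the $2$-cycle $\{x,y\}$ and does not fix the third vertex $z$ is $a_{xy}a_{yx}(1-a_{zz})$. The column condition enters here: $1-a_{zz}$ is the off-diagonal sum of row $z$ and also of column $z$, so $2(1-a_{zz})=(a_{zx}+a_{xz})+(a_{zy}+a_{yz})$. Assigning the first bracket to the triple $(y,x,z)$ and the second to $(x,y,z)$, we get $2\Pr(\mathcal G)=\sum_{(x,y,z)}a_{xy}a_{yx}(a_{yz}+a_{zy})$, and so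
\[
Q-2\Pr(\mathcal G)=\sum_{(x,y,z)}D(x,y,z),
\]
where, for distinct vertices $x,y,z$ of a matrix of any order,
\begin{equation}\label{eq:D}
D(x,y,z)=a_{xy}a_{yz}-a_{xy}a_{yx}(a_{yz}+a_{zy}).
\end{equation}
A single term $D(x,y,z)$ can be negative: for $B_t$ one has $D(1,2,3)=t^2-t(1-t)=t(2t-1)$. But $D(3,2,1)=(1-t)^2-t(1-t)=(1-t)(1-2t)$, and the two add up to $(1-2t)^2$. This suggests pairing each triple with its reverse. The pair involves only two entries of row $y$ and two entries of column $y$, and the next lemma shows that it is nonnegative. With it the claim, and Theorem~\ref{thm:max} for $k=1$, follow.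

\begin{lemma}\label{lem:local}
Let $A$ be nonnegative with all row sums and all column sums at most $1$. Then $D(x,y,z)+D(z,y,x)\ge0$ for all distinct vertices $x,y,z$.
\end{lemma}

\begin{proof}
Put $p=a_{yx}$, $q=a_{yz}$, $r=a_{xy}$, $s=a_{zy}$. Row $y$ gives $p+q\le1$ and column $y$ gives $r+s\le1$. By \eqref{eq:D},
\begin{align*}
E:=D(x,y,z)+D(z,y,x)&=rq-rp(q+s)+sp-sq(p+r)\\
&=rq(1-p-s)+sp(1-r-q).
\end{align*}
Let $\Delta=rq-sp$. From $1-p\ge q$ and $1-r\ge s$ we get $1-p-s\ge q-s$ and $1-r-q\ge s-q$, hence $E\ge(q-s)\Delta$. From $1-s\ge r$ and $1-q\ge p$ we get $1-p-s\ge r-p$ and $1-r-q\ge p-r$, hence $E\ge(r-p)\Delta$. If $\Delta=0$, then $E\ge0$. If $\Delta>0$, then $q>s$ or $r>p$, since $q\le s$ and $r\le p$ would give $rq\le sp$. If $\Delta<0$, then $q<s$ or $r<p$, since $q\ge s$ and $r\ge p$ would give $rq\ge sp$. In both cases one of the two lower bounds for $E$ is positive.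
\end{proof}

\section{The upper bound in odd order}\label{sec:upper}

Throughout this section $n=2k+1$, and $A$ is nonnegative with row sums $\rho_v\le1$ and column sums $\gamma_v\le1$. We measure how far a map falls short of the target value by
\[
\kappa(f)=3-2^{2-k}\varphi(f).
\]
By Lemma~\ref{lem:expect},
\begin{equation}\label{eq:defect}
3\cdot2^{k-2}-\operatorname{per}(I-A)=2^{k-2}\,\mathbb E\,\kappa(F),
\end{equation}
so we need a lower bound for $\mathbb E\,\kappa(F)$. The values of $\varphi$ are $0$ and powers of $2$ not exceeding $2^k$. Let $\mathcal G=\{f:\varphi(f)=2^k\}$. Then $\kappa=-1$ on $\mathcal G$ and $\kappa\ge1$ off $\mathcal G$; moreover $\kappa(f)=1$ if $\varphi(f)=2^{k-1}$, and $\kappa(f)=3$ if $f$ has an odd cycle.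

In order $3$ every map $V\to V$ outside $\mathcal G$ had $\kappa=3$. Now there are also maps with $\kappa=1$, which compensate less for the maps in $\mathcal G$, and the statistic $\mu$ has to be chosen so that it does not exceed $\kappa$ on them. This is achieved by counting a triple $(x,y,z)$ only when the other $2k-2$ vertices are paired into $2$-cycles.

\subsection*{Matchings and path systems}

A \emph{perfect matching} of a finite set is a partition of it into pairs. A map $f$ \emph{swaps} a matching $M$ if it interchanges the two vertices of each pair of $M$. The probability that $F$ swaps $M$ is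
\[
w(M)=\prod_{\{i,j\}\in M}a_{ij}a_{ji}\qquad(w(\emptyset)=1).
\]
A sum $\sum_{(v,M)}$ runs over all vertices $v$ and all perfect matchings $M$ of $V\setminus\{v\}$. If $f$ swaps such an $M$, the $k$ pairs of $M$ are $2$-cycles of $f$ and leave a single vertex uncovered, so they are all the $2$-cycles of $f$. Hence a map swaps at most one such $M$, and
\begin{equation}\label{eq:sumw}
\sum_{(v,M)}w(M)\le1 .
\end{equation}

If $f\in\mathcal G$, its $k$ even cycles are all $2$-cycles, since a longer one would require at least $2(k-1)+4>2k+1$ vertices. So $f$ swaps $M$ for a unique $(v,M)$, and $f(v)\ne v$. Conversely, if $f$ swaps $M$ and $f(v)\ne v$, then $v$ lies on no cycle and $f\in\mathcal G$. Let $\mathcal G^\circ\subseteq\mathcal G$ consist of the maps with $f(v)\ne\partial$. Then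
\begin{equation}\label{eq:G}
\Pr(\mathcal G)=\sum_{(v,M)}w(M)(1-a_{vv}),\qquad
\Pr(\mathcal G^\circ)=\sum_{(v,M)}w(M)(\rho_v-a_{vv}).
\end{equation}

A \emph{path system} $(x,y,z;N)$ consists of an ordered triple of distinct vertices and a perfect matching $N$ of $V\setminus\{x,y,z\}$. A map $f$ \emph{carries} it if $f(x)=y$, $f(y)=z$ and $f$ swaps $N$; only the value $f(z)$ is left free. Let $\mu(f)$ be the number of path systems carried by $f$, and
\[
Q=\mathbb E\,\mu(F)=\sum_{(x,y,z;N)}w(N)\,a_{xy}a_{yz}.
\]
For $k=1$ these are the $\mu$ and $Q$ of Section~\ref{sec:three}. Let $\mathcal C$, $\mathcal T$, $\mathcal L$ be the sets of maps that carry some path system $(x,y,z;N)$ with, respectively, $f(z)\notin\{x,y,z\}$ (the value $\partial$ is allowed), $f(z)=x$, and $f(z)=z$. The remaining case $f(z)=y$ leads to $\mathcal G^\circ$; see Figure~\ref{fig:classes}.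

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={inner sep=1.5pt}]
\foreach \n in {0,1,2,3}{
\begin{scope}[xshift=3.2*\n cm]
\node (x\n) at (0,1) {$x$}; \node (y\n) at (1,1) {$y$}; \node (z\n) at (2,1) {$z$};
\node (a\n) at (0.5,0) {$\bullet$}; \node (b\n) at (1.5,0) {$\bullet$};
\draw[->] (x\n)--(y\n); \draw[->] (y\n)--(z\n); \draw[<->] (a\n)--(b\n);
\end{scope}}
\draw[->,very thick] (z0) to[bend right=70] (y0);
\draw[->,very thick] (z1)--(b1);
\draw[->,very thick] (z2) to[bend right=45] (x2);
\draw[->,very thick] (z3) to[out=50,in=130,looseness=8] (z3);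
\node at (1,-0.6) {$\mathcal G^\circ$: $\kappa=-1$, $\mu=1$};
\node at (4.2,-0.6) {$\mathcal C$: $\kappa=1$, $\mu=1$};
\node at (7.4,-0.6) {$\mathcal T$: $\kappa=3$, $\mu=3$};
\node at (10.6,-0.6) {$\mathcal L$: $\kappa=3$, $\mu=1$};
\end{tikzpicture}
\caption{The maps $f$ on five vertices ($k=2$) with $f(x)=y$, $f(y)=z$ that interchange the two remaining vertices, sorted by the value $f(z)$ (thick arrow). Below each type are the deficiency $\kappa$ and the number $\mu$ of path systems carried. In type $\mathcal C$ the value $f(z)=\partial$ is also allowed.}
\label{fig:classes}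
\end{figure}

\subsection*{Comparing $\kappa$ with $\mu$ map by map}

The next lemma replaces the upper bound for $Q$ in Section~\ref{sec:three}. It concerns single maps and does not involve $A$. We write $\mathbf 1_{\mathcal X}$ for the indicator function of $\mathcal X$.

\begin{lemma}\label{lem:pointwise}
For every map $f$,
\[
\kappa(f)\ \ge\ \mu(f)-\mathbf 1_{\mathcal G}(f)-\mathbf 1_{\mathcal G^\circ}(f),
\]
with equality if and only if $f\in\mathcal G\cup\mathcal C\cup\mathcal T$.
\end{lemma}

\begin{proof}
Suppose first that $f$ carries a path system $(x,y,z;N)$. We compute $\mu(f)$. In any path system carried by $f$, every vertex except possibly the first one has a preimage under $f$. If $f(z)\ne x$, then $x$ has no preimage, so every path system carried by $f$ starts at $x$; its second and third vertices are then $f(x)=y$ and $f(y)=z$, and its matching is read off from $f$. So $\mu(f)=1$. If $f(z)=x$, then $f$ is a permutation with the $3$-cycle $\{x,y,z\}$ and the $k-1$ cycles in $N$. A carried path system must have the matching $N$, and it may start at any of the three vertices of the $3$-cycle. So $\mu(f)=3$. There are four cases.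
\begin{itemize}
\item $f(z)=y$. Then $f$ swaps $N\cup\{\{y,z\}\}$ and $f(x)=y\in V\setminus\{x\}$, so $f\in\mathcal G^\circ$. Both sides equal $-1$, the right side being $1-1-1$.
\item $f(z)\notin\{x,y,z\}$, so $f\in\mathcal C$. The orbit of $x$ passes through $y,z$ and then enters a pair of $N$ or ends at $\partial$, so the cycles of $f$ are exactly the $k-1$ pairs of $N$. Thus $\varphi(f)=2^{k-1}$, $f\notin\mathcal G$, and both sides equal $1$.
\item $f(z)=x$, so $f\in\mathcal T$. There is an odd cycle, $f\notin\mathcal G$, and both sides equal $3$.
\item $f(z)=z$, so $f\in\mathcal L$. There is a fixed point, $f\notin\mathcal G$, and $\kappa(f)=3>1=\mu(f)$. Maps in $\mathcal G\cup\mathcal C\cup\mathcal T$ have no fixed point, so $f$ is not in this union.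
\end{itemize}
Now suppose that $\mu(f)=0$; then $f\notin\mathcal C\cup\mathcal T$. Also $f\notin\mathcal G^\circ$: a map in $\mathcal G^\circ$ with data $(v,M)$ carries the path system $(v,y,z;M\setminus\{\{y,z\}\})$, where $y=f(v)$ and $z$ is the partner of $y$ in $M$. If $f\in\mathcal G\setminus\mathcal G^\circ$, both sides equal $-1$. If $f\notin\mathcal G$, then $\kappa(f)\ge1>0$, and the inequality is strict.
\end{proof}

Taking expectations in Lemma~\ref{lem:pointwise} and using \eqref{eq:G},
\begin{equation}\label{eq:first}
\mathbb E\,\kappa(F)\ \ge\ Q-\sum_{(v,M)}w(M)\,(1+\rho_v-2a_{vv}),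
\end{equation}
and equality holds if and only if every supported map lies in $\mathcal G\cup\mathcal C\cup\mathcal T$.

\subsection*{The lower bound for $Q$}

\begin{lemma}\label{lem:Q}
$\displaystyle Q\ \ge\ \sum_{(v,M)}w(M)\,(\rho_v+\gamma_v-2a_{vv})$.
\end{lemma}

\begin{proof}
Adding the off-diagonal entries of row $v$ and of column $v$ gives $\rho_v+\gamma_v-2a_{vv}=\sum_{y\ne v}(a_{yv}+a_{vy})$. Triples $(v,M,y)$ with $y\ne v$ correspond bijectively to path systems $(x,y,z;N)$: take $z=v$, let $x$ be the partner of $y$ in $M$, and put $N=M\setminus\{\{x,y\}\}$; the inverse is $v=z$, $M=N\cup\{\{x,y\}\}$. Under this correspondence $w(M)=w(N)a_{xy}a_{yx}$. Hence the right side of the lemma equals $\sum_{(x,y,z;N)}w(N)a_{xy}a_{yx}(a_{yz}+a_{zy})$, and by \eqref{eq:D}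
\[
Q-\sum_{(v,M)}w(M)(\rho_v+\gamma_v-2a_{vv})=\sum_{(x,y,z;N)}w(N)\,D(x,y,z).
\]
The path systems fall into pairs $(x,y,z;N)$, $(z,y,x;N)$ with the same factor $w(N)\ge0$, and each pair contributes a nonnegative amount by Lemma~\ref{lem:local}.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:max} and~\ref{thm:sub}]
Let $A$ be as in Theorem~\ref{thm:sub}. In the combination of \eqref{eq:first} with Lemma~\ref{lem:Q} the row sums and the diagonal entries cancel, and with $\gamma_v\ge1-\delta$ and \eqref{eq:sumw} we obtain
\begin{equation}\label{eq:final}
\mathbb E\,\kappa(F)\ \ge\ \sum_{(v,M)}w(M)(\gamma_v-1)\ \ge\ -\delta\sum_{(v,M)}w(M)\ \ge\ -\delta .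
\end{equation}
By \eqref{eq:defect}, $\operatorname{per}(I-A)\le(3+\delta)2^{k-2}$. The version with rows and columns exchanged follows by applying this to $A^{\top}$, as $\operatorname{per}(I-A^{\top})=\operatorname{per}(I-A)$.

A matrix $A\in\Omega_{2k+1}$ satisfies the hypotheses with $\delta=0$, which gives the inequality of Theorem~\ref{thm:max}. Equality for $A_k$ was computed in Section~\ref{sec:intro}, and it shows that Theorem~\ref{thm:sub} is sharp for $\delta=0$. For $\delta=1$, the direct sum of $k$ copies of $S$ and the $1\times1$ zero matrix satisfies the hypotheses and has $\operatorname{per}(I-A)=2^k\cdot1=(3+1)2^{k-2}$.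
\end{proof}

\begin{remark}\label{rem:hyp}
The bound $\rho_v\le1$ makes $F$ a random map and gives $p+q\le1$ in Lemma~\ref{lem:local}. The column sums are used twice. The lower bound $\gamma_v\ge1-\delta$ enters only in \eqref{eq:final}, and the example for $\delta=1$ shows that $3\cdot2^{k-2}$ is exceeded without it. The upper bound $\gamma_v\le1$ enters only as $r+s\le1$ in Lemma~\ref{lem:local}, which fails without it: in the row-stochastic matrix of order $3$ with $a_{xy}=a_{zy}=1$ and $a_{yx}=a_{yz}=\frac12$ one has $D(x,y,z)=D(z,y,x)=\frac12-\frac12\cdot\frac32=-\frac14$. Both supported maps of this matrix lie in $\mathcal G$, so $\operatorname{per}(I-A)=2>\frac32$.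
\end{remark}

\begin{remark}\label{rem:range}
The set of values of $\operatorname{per}(I-A)$ on $\Omega_{2k+1}$ is exactly $[0,3\cdot2^{k-2}]$. Indeed, the values are nonnegative by Lemma~\ref{lem:expect}, the endpoints are attained at $A=I$ and $A=A_k$, and a continuous function on the convex set $\Omega_{2k+1}$ takes all intermediate values.
\end{remark}

\section{Uniqueness of the maximizer}\label{sec:unique}

Let $A\in\Omega_{2k+1}$ with $\operatorname{per}(I-A)=3\cdot2^{k-2}$. Then $\mathbb E\,\kappa(F)=0$ by \eqref{eq:defect}. The right side of \eqref{eq:first} is nonnegative by Lemma~\ref{lem:Q}, because $\rho_v=\gamma_v=1$. So equality holds in \eqref{eq:first}, and every supported map lies in $\mathcal G\cup\mathcal C\cup\mathcal T$. This is a strong restriction on the positions of the positive entries of $A$, since we may build supported maps row by row at will. We use it in the following form. Supported maps take values in $V$, as $a_{i\partial}=0$. A map in $\mathcal G\cup\mathcal C$ has only $2$-cycles and exactly one vertex without preimage; a map in $\mathcal T$ is a permutation without fixed points. Therefore every supported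 map $f$ has these properties:
\begin{itemize}
\item[(a)] $f$ has no fixed point;
\item[(b)] at most one vertex has no preimage under $f$;
\item[(c)] if $f$ has an odd cycle, then $f$ is a permutation.
\end{itemize}
By (a), the diagonal of $A$ is zero: a positive entry $a_{vv}$ would extend to a supported map fixing $v$. Furthermore $\Pr(\mathcal G)>0$, since otherwise $\mathbb E\,\kappa(F)\ge1$; by \eqref{eq:G}, some $(v,M)$ has $w(M)>0$. The goal is to find the block of order $3$, and the next lemma shows that the unmatched vertex $v$ is attached to a single pair of $M$. The \emph{support} of row $v$ is $\{u:a_{vu}>0\}$, and that of column $v$ is $\{u:a_{uv}>0\}$.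

\begin{lemma}\label{lem:support}
Let $M$ be a perfect matching of $V\setminus\{v\}$ with $w(M)>0$. Then there is a pair $\{i,j\}\in M$ such that the supports of row $v$ and of column $v$ both equal $\{i,j\}$.
\end{lemma}

\begin{proof}
Write $\bar u$ for the partner of $u\ne v$ in $M$. Since $w(M)>0$, we have $a_{u\bar u}>0$ for all $u\ne v$. We test (b) and (c) on maps that redirect two vertices to $v$, send $v$ to some $x$ with $a_{vx}>0$ (so $x\ne v$), and send every other $u$ to $\bar u$.

\emph{Column $v$.} Let $R$ be its support; $R\ne\emptyset$ and $v\notin R$. Suppose that $i,i'\in R$ are distinct and not partners. Choose $x$ with $a_{vx}>0$ and let $f(i)=f(i')=v$, $f(v)=x$, and $f(u)=\bar u$ otherwise. This map is supported. The only vertex that could map to $\bar i$ is $v$, since $i$ has been redirected; the same holds for $\overline{i'}$, and $\bar i\ne\overline{i'}$. If $x\notin\{\bar i,\overline{i'}\}$, two vertices have no preimage, contradicting (b). If $x=\bar i$, then $f(\bar i)=i$ because $\bar i\notin\{i,i'\}$, so $v\mapsto\bar i\mapsto i\mapsto v$ is a $3$-cycle while $\overline{i'}$ has no preimage, contradicting (c).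 The case $x=\overline{i'}$ is the same with $i$ and $i'$ exchanged. So any two distinct elements of $R$ are partners, and $R$ is contained in a pair of $M$. If $R=\{i\}$, then $a_{iv}=1$ because column $v$ sums to $1$, and then row $i$ forces $a_{i\bar i}=0$, which is false. Hence $R=\{i,j\}\in M$.

\emph{Row $v$.} Suppose that $a_{vx}>0$ with $x\notin\{i,j\}$. The map with $f(i)=f(j)=v$, $f(v)=x$, and $f(u)=\bar u$ otherwise is supported, and neither $i$ nor $j$ has a preimage, contradicting (b). So the support of row $v$ is contained in $\{i,j\}$. If $a_{vi}=1$, column $i$ forces $a_{ji}=0$, and if $a_{vj}=1$, column $j$ forces $a_{ij}=0$; both are false. Since $a_{vi}+a_{vj}=1$, both entries are positive.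
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]
Fix $(v,M)$ with $w(M)>0$ and let $\{i,j\}\in M$ be the pair given by Lemma~\ref{lem:support}. All six off-diagonal entries of $A$ on $\{v,i,j\}$ are positive: $a_{iv},a_{jv},a_{vi},a_{vj}$ by the lemma, and $a_{ij},a_{ji}$ because $w(M)>0$. So the three vertices play symmetric roles. Replacing $\{i,j\}$ in $M$ by $\{i,v\}$ gives a perfect matching of $V\setminus\{j\}$ of positive weight. By Lemma~\ref{lem:support}, row $j$ and column $j$ are supported on one pair of it, and this pair contains $i$ because $a_{ji}>0$; so it is $\{i,v\}$. Replacing $\{i,j\}$ by $\{j,v\}$ instead and using $a_{ij}>0$, we find that row $i$ and column $i$ are supported on $\{j,v\}$.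

Thus the rows and the columns indexed by $v,i,j$ vanish outside $\{v,i,j\}$. After a simultaneous permutation of rows and columns, $A$ is the direct sum of a matrix in $\Omega_3$ with zero diagonal, which is some $B_t$ by Example~\ref{ex:family}, and a matrix $A'\in\Omega_{2k-2}$ (absent if $k=1$). Then
\[
\tfrac32\cdot2^{k-1}=\operatorname{per}(I-A)=\operatorname{per}(I-B_t)\operatorname{per}(I-A'),
\]
where $0\le\operatorname{per}(I-B_t)\le\frac32$ by Example~\ref{ex:family} and $0\le\operatorname{per}(I-A')\le2^{k-1}$ by Lemma~\ref{lem:expect} and Proposition~\ref{prop:even}. Both upper bounds must be attained. Hence $t=\frac12$, so $B_t=B$, and $A'$ is the permutation matrix of a fixed-point-free involution, which becomes the direct sum of $k-1$ copies of $S$ when the two points of each transposition are numbered consecutively. Therefore $A=PA_kP^{\top}$ for a permutation matrix $P$.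
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Permanents of doubly stochastic matrices},
\texttt{https://mspace.lib.umanitoba.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 1993/\allowbreak 3036/\allowbreak LT-thesis.pdf?\allowbreak isAllowed=y\&sequence=1}.

\end{thebibliography}
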